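\title{A linear order whose spectrum is the set of nonlow degrees}

\begin{abstract}
We construct a countable linear order that has a copy of Turing degree $\mathbf d$ exactly when $\mathbf d'>\mathbf 0'$. Its blocks have at most three elements. The order codes families of pairs of natural numbers, which the jump of a copy can approximate only from below. An oracle $X$ increases the first or the second coordinate of a pair according to its own bits, and a monotone approximation can follow such a pair forever only by computing $X$. The construction relativizes and is uniform in the oracle. It also yields, for every $n\ge1$, a linear order whose spectrum consists of the degrees $\mathbf d$ with $\mathbf d^{(n)}>\mathbf 0^{(n)}$.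
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal N$ be a countable structure with domain $\omega$. Its Turing degree $\deg(\mathcal N)$ is the degree of its atomic diagram; for a linear order this is the degree of the order relation on $\omega$. The degree depends on how the elements are numbered, and the invariant of the isomorphism type is the set of all degrees that occur. The \emph{spectrum} of a countable structure $\mathcal M$ is
$$\mathrm{Spec}(\mathcal M)=\{\deg(\mathcal N):\mathcal N\cong\mathcal M \text{ and } \mathcal N \text{ has domain } \omega\}.$$
We call such an $\mathcal N$ a \emph{copy} of $\mathcal M$; a copy always has domain $\omega$.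

For an infinite linear order $L$, the degree of a set $D$ lies in $\mathrm{Spec}(L)$ if and only if $D$ computes a copy of $L$ (Lemma~\ref{lem:rename}). So the spectrum is closed upward, and it records which oracles are strong enough to build $L$. The orders $\omega$ and $\mathbb Q$ have computable copies, and their spectra contain every degree. One may ask, conversely, which notions of a strong oracle are captured by a single linear order.

A degree $\mathbf d$ is \emph{nonlow} if $\mathbf d'>\mathbf 0'$, and \emph{nonlow$_n$} if $\mathbf d^{(n)}>\mathbf 0^{(n)}$. Since $\mathbf d^{(n)}\ge\mathbf 0^{(n)}$ always holds, this says that the $n$-th jump distinguishes $\mathbf d$ from the computable degree. These classes are closed upward because the jump is monotone, so they are candidates for spectra. Two facts are known.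
\begin{enumerate}
\item[(i)] For each $n>1$ there is a linear order whose spectrum is exactly the set of nonlow$_n$ degrees.
\item[(ii)] For a relation $R$ on a computable structure $\mathcal M$, let $\mathrm{DgSp}_{\mathcal M}(R)$ be the set of degrees $\deg(S)$ such that $(\mathcal N,S)\cong(\mathcal M,R)$ for some computable $\mathcal N$. There is a unary relation $U$ on the computable dense linear order $\mathbb Q$ with $\mathrm{DgSp}_{\mathbb Q}(U)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$.
\end{enumerate}
The remaining question, posed in \cite{BoolSub}, is the following.

\medskip
\noindent\emph{Is there a countable linear order whose spectrum is exactly the set of nonlow degrees?}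
\medskip

Both facts suggest a positive answer, but (i) leaves out $n=1$, and (ii) uses a unary relation besides the order. To see what $n=1$ demands, let $\eta$ be the order type of $\mathbb Q$ and let $\Gamma(K)=(\eta+2+\eta)\cdot K$ be obtained from $K$ by replacing each point by $\eta+2+\eta$. For infinite $K$, a set $D$ computes a copy of $\Gamma(K)$ if and only if $D'$ computes a copy of $K$ (Lemma~\ref{lem:gamma}). An answer of the form $\Gamma(K)$ therefore needs an order $K$ that is computed by every oracle strictly above $\emptyset'$ but not by $\emptyset'$. We gain room by replacing points by $\eta+2+\eta$ or by $\eta+3+\eta$, which amounts to giving $K$ a unary relation, as in (ii).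

Two elements of a linear order are \emph{at finite distance} if only finitely many elements lie between them. This is an equivalence relation, and its classes are the \emph{blocks}.

\begin{theorem}\label{thm:A}
There is a countable linear order $\mathcal L_1$, all of whose blocks have size at most $3$, with $\mathrm{Spec}(\mathcal L_1)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$.
\end{theorem}

This is the case $Y=\emptyset$ of a relativized statement.

\begin{theorem}\label{thm:B}
For every $Y\subseteq\omega$ there is a countable linear order $L^Y$ with blocks of size at most $3$ such that
\begin{enumerate}
\item[(1)] if $D'\le_TY'$, then $D$ computes no copy of $L^Y$;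
\item[(2)] if $D\ge_TY$ and $D'\not\le_TY'$, then $D$ computes a copy of $L^Y$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(a)] For every $n\ge1$ there is a linear order with spectrum exactly $\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$.
\item[(b)] There is a single Turing functional $\Psi$ with $\Psi^D\cong\mathcal L_1$ for every nonlow $D$, where $\mathcal L_1=L^\emptyset$ is the order constructed for Theorem~\ref{thm:A}.
\item[(c)] Let $K$ be an infinite linear order. The order $(\eta+2+\eta)\cdot K$, whose blocks have size at most $2$, has spectrum $\{\mathbf d:\mathbf d'>\mathbf 0'\}$ if and only if for all $X\ge_T\emptyset'$,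
$$K \text{ has an $X$-computable copy}\iff X\not\le_T\emptyset'.$$
\end{enumerate}
\end{theorem}

We do not settle whether an order $K$ as in (c) exists.

The order $\mathcal L_1$ is a dense mixture of \emph{components}, each carrying a tag $e\in\omega$ and a pair $(a,b)$, coded by numbers of blocks. If $D'\le_T\emptyset'$, a $D$-computable copy has its order and its successor relation computable in $\emptyset'$, so it is described by some partial $\emptyset'$-computable function $\varphi^{\emptyset'}_e$. A true description lets $\emptyset'$ settle on one component with tag $e$ and count its pair from below. We omit the limit of this count from the pairs that occur with tag $e$, and this defeats $D$. The difficulty is on the other side: for nonlow $D$, the oracle $X=D'$ has to produce all the other pairs, also counting upward, and the only hypothesis is the negative one $X\not\le_T\emptyset'$. Section~\ref{sec:pursuit} solves this problem about pairs, and Section~\ref{sec:jump} passes from $D'$ to $D$. The order is defined in Section~\ref{sec:order}, and Sections~\ref{sec:low}--\ref{sec:higher} prove the theorems.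

\section{Conventions and standard facts}\label{sec:prelim}

All linear orders are countable. We identify $X\subseteq\omega$ with its characteristic function. The jump $D'$ is the halting problem relative to $D$, and $D^{(n)}$ is its $n$-th iterate. We use the following textbook facts.
\begin{enumerate}
\item[(F1)] If $Y\le_TD$ then $Y'\le_TD'$. One fixed Turing functional computes $\emptyset'$ from $D'$ for all $D$.
\item[(F2)] A set defined by one number quantifier over a $D$-computable relation, that is, a $\Sigma_1(D)$ or $\Pi_1(D)$ set, is $D'$-computable.
\item[(F3)] (Limit lemma.) If $f=\Phi^{D'}$ is total, then $f(x)=\lim_sf_s(x)$ for a $D$-computable function $f_s(x)$. One takes for $f_s(x)$ the output of $\Phi$ on $x$ after $s$ steps with the stage-$s$ approximation to $D'$ as oracle, and a default value if there is no output. This recipe depends on $\Phi$ only, not on $D$.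
\item[(F4)] (Friedberg's jump inversion theorem.) For every $X\ge_T\emptyset'$ there is $D$ with $D'\equiv_TX$.
\item[(F5)] If $W$ is an infinite $X$-c.e.\ set of numbers carrying $X$-computable relations, then the structure on $W$ has an $X$-computable copy: pull the relations back along an $X$-computable one-to-one enumeration of $W$.
\end{enumerate}

In a linear order, $v$ is the \emph{successor} of $u$ if $u<v$ and no element lies strictly between them. In a $D$-computable order this relation is $\Pi_1(D)$, hence $D'$-computable.

\begin{lemma}\label{lem:rename}
Let $L$ be an infinite linear order and $D\subseteq\omega$. Then $\deg(D)\in\mathrm{Spec}(L)$ if and only if $D$ computes a copy of $L$.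
\end{lemma}

\begin{proof}
A copy of degree $\deg(D)$ is $D$-computable. Conversely, let $N$ be a $D$-computable copy. For each $n$, interchange the names $2n$ and $2n+1$ if necessary, so that $2n$ precedes $2n+1$ in the new copy exactly when $n\in D$. The renaming is a $D$-computable permutation of $\omega$, so the new copy is $D$-computable, and it computes $D$.
\end{proof}

For linear orders $K$ and $M_x$ ($x\in K$), the sum $\sum_{x\in K}M_x$ is obtained by replacing each $x\in K$ by $M_x$. A \emph{colored order} is a linear order $K$ with a map $c:K\to\{2,3\}$; isomorphisms preserve colors, and sums of colored orders are colored in the natural way.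

Let $S$ be a nonempty countable set and let $M_\sigma$ ($\sigma\in S$) be colored orders. A \emph{shuffle} of this family is a sum $\sum_{p\in\mathbb Q}M_{h(p)}$ in which $h:\mathbb Q\to S$ is onto and every fiber $h^{-1}(\sigma)$ is dense in $\mathbb Q$. Such $h$ exist, and for $S=\omega$ there is a computable one: send the fractions whose denominator in lowest terms is a positive power of the $n$-th prime to $n$, and all other rationals to $0$.

\begin{lemma}\label{lem:shuffle}
Any two shuffles of the same family are isomorphic.
\end{lemma}

\begin{proof}
Let $h,h':\mathbb Q\to S$ be onto with dense fibers. It suffices to find an order automorphism $\alpha$ of $\mathbb Q$ with $h'\circ\alpha=h$. Let $\alpha_0$ be a finite order-preserving map with $h'(\alpha_0(p))=h(p)$ on its domain, and let $p$ be a new point. The images of $p$ that keep the map order-preserving form a nonempty open interval, which meets the dense set $h'^{-1}(h(p))$. So $\alpha_0$ extends to $p$, and by exchanging the roles of $h$ and $h'$ it extends to any new point of the range. Alternating the two extensions along an enumeration of $\mathbb Q$ gives $\alpha$.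
\end{proof}

\section{Pursuit in the lattice of pairs}\label{sec:pursuit}

Order $\omega^2$ coordinatewise. A nondecreasing sequence in $\omega^2$ has a limit in $(\omega\cup\{\infty\})^2$, its coordinatewise supremum, and if the limit lies in $\omega^2$ the sequence is eventually equal to it.

\subsection*{The simplest case}
Let $Z\le_TX$ be oracles, and let $(A_t)$ be a $Z$-computable nondecreasing sequence with limit $\Lambda$. We want $X$ to compute nondecreasing sequences whose limits are exactly the pairs in $\omega^2\setminus\{\Lambda\}$. A pair other than $\Lambda$ is visited by $A$ only finitely often, so a sequence that starts there late enough can stay. But $X$ does not know which pairs and starting times are safe. It therefore launches a sequence $B$ from every pair at every time. Each $B$ must move whenever $A$ arrives at its position, since $A$ might stay there, and yet must move only finitely often.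

For single numbers in place of pairs this strategy fails, whatever $X$ is. Let $A_t=t$. If $B$ starts ahead of $A$ and jumps upward each time it is caught, then after a jump to $n$ it is caught again at time $n$. So $B$ tends to $\infty$, the limit of $A$, and $A$ has used no information about $X$.

A pair $(a,b)$ has two immediate successors, $(a+1,b)$ and $(a,b+1)$, and they are incomparable. Let $B$ choose between them, at its $m$-th move, according to whether $X(m)=0$ or $X(m)=1$. Suppose $X$ begins with $0,1$ and $B$ starts at $(0,0)$. When $A$ arrives at $(0,0)$, $B$ moves to $(1,0)$. If $A$ now goes to $(0,1)$, its second coordinate stays positive, it never reaches $(1,0)$, and $B$ rests there. If $A$ goes to $(1,0)$, then $B$ moves to $(1,1)$, and $A$ faces the same choice: from $(2,0)$ it can never reach $(1,1)$. To catch $B$ infinitely often, $A$ must make the correct step every time, and then its path spells out $X$. This is impossible if $X\not\le_TZ$.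

\subsection*{Resets}
In the application, $A_t$ is a count made in a component that is only guessed. When the guess changes, monotonicity is lost, and while there is no guess $A_t$ is undefined; we write $A_t=\bot$. If the guess changes infinitely often, the argument above says nothing, and the limits of the $B$'s could depend on $X$. We remove this dependence by pushing both coordinates of $B$ up at every change.

\begin{definition}\label{def:pursuit}
A \emph{pursuit} is a pair $(A,R)$, where $R\subseteq\omega\setminus\{0\}$ is a set of \emph{resets} and $A=(A_t)_{t\in\omega}$ is a sequence in $\omega^2\cup\{\bot\}$, such that for every $t\ge1$ with $t\notin R$ either $A_{t-1}=A_t=\bot$, or $A_{t-1},A_t\in\omega^2$ and $A_{t-1}\le A_t$. If $R$ is finite, then after the last reset $A$ is either constantly $\bot$ or nondecreasing in $\omega^2$; in the second case let $\Lambda=\lim_tA_t\in(\omega\cup\{\infty\})^2$. Put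
$$F(A,R)=\begin{cases}\{(\infty,\infty)\}&\text{if $R$ is infinite,}\\ \omega^2\setminus\{\Lambda\}&\text{if $R$ is finite and $A_t\in\omega^2$ for all large $t$,}\\ \omega^2&\text{if $R$ is finite and $A_t=\bot$ for all large $t$.}\end{cases}$$
\end{definition}

The set $F(A,R)$ is never empty.

\begin{definition}\label{def:evader}
Let $(A,R)$ be a pursuit, $X\subseteq\omega$ and $a,b,t_0\in\omega$. The \emph{$X$-evader started at $(a,b,t_0)$} is the nondecreasing sequence $(B_t)_{t\ge t_0}$ in $\omega^2$ defined, together with a counter $m_t$, by $B_{t_0}=(a,b)$, $m_{t_0}=0$ and, for $t>t_0$:
\begin{enumerate}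
\item[(R)] if $t\in R$, then $B_t=B_{t-1}+(1,1)$ and $m_t=m_{t-1}$;
\item[(C)] if $t\notin R$ and $A_t=B_{t-1}$, then $B_t=B_{t-1}+(1,0)$ if $X(m_{t-1})=0$ and $B_t=B_{t-1}+(0,1)$ if $X(m_{t-1})=1$, and $m_t=m_{t-1}+1$;
\item[(W)] otherwise $B_t=B_{t-1}$ and $m_t=m_{t-1}$.
\end{enumerate}
A stage at which (C) applies is a \emph{catch}. We write $B^\infty=\lim_tB_t$.
\end{definition}

\begin{proposition}\label{prop:pursuit}
Let $(A,R)$ be a $Z$-computable pursuit and let $X\not\le_TZ$. The set of limits $B^\infty$ of all $X$-evaders, as $(a,b,t_0)$ ranges over $\omega^3$, is $F(A,R)$.
\end{proposition}

The evaders depend on $X$, but the set of their limits does not.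

\begin{proof}
If $R$ is infinite, rule (R) gives $B^\infty=(\infty,\infty)$ for every evader. Assume from now on that $R$ is finite.

\emph{Every evader is caught only finitely often.} Take the evader started at $(a,b,t_0)$, choose $r\ge t_0$ with no reset $t>r$, and suppose there are infinitely many catches. Let $t_1<t_2<\cdots$ be those after $r$, and put $P_i=A_{t_i}=B_{t_i-1}$ and $m=m_{t_1-1}$. Between consecutive catches only (W) applies, so $P_{i+1}=B_{t_i}$, and
$$P_{i+1}=P_i+(1,0)\ \text{ if } X(m+i-1)=0,\qquad P_{i+1}=P_i+(0,1)\ \text{ if } X(m+i-1)=1.$$
Since $A_{t_1}\ne\bot$ and there is no later reset, $(A_t)_{t\ge t_1}$ is nondecreasing in $\omega^2$. For $t_i\le t\le t_{i+1}$ this gives $P_i\le A_t\le P_{i+1}$, and no element of $\omega^2$ lies strictly between $P_i$ and $P_{i+1}$, so $A_t\in\{P_i,P_{i+1}\}$. Hence the distinct values of $(A_t)_{t\ge t_1}$, in order of appearance, are $P_1,P_2,P_3,\dots$. The oracle $Z$ computes this list, and from it $X(m),X(m+1),\dots$. With the finitely many bits below $m$ added, $X\le_TZ$, a contradiction.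

\emph{Every limit lies in $F(A,R)$.} Rules (R) and (C) apply finitely often, so $B^\infty\in\omega^2$ and $B_t=B^\infty$ for large $t$. If $\Lambda$ were defined and equal to $B^\infty$, then $A_t=\Lambda=B_{t-1}$ and $t\notin R$ for all large $t$, so there would be infinitely many catches.

\emph{Every element of $F(A,R)$ is a limit.} Let $(a,b)\in F(A,R)$, so $(a,b)\in\omega^2$ and $(a,b)\ne\Lambda$ if $\Lambda$ is defined. A nondecreasing sequence that takes a value infinitely often is eventually equal to it, so $A_t=(a,b)$ for only finitely many $t$. Choose $t_0$ beyond these $t$ and beyond all resets. Only (W) applies to the evader started at $(a,b,t_0)$, and its limit is $(a,b)$.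
\end{proof}

\begin{remark}
The hypothesis $X\not\le_TZ$ is needed. If $X\le_TZ$, let $R=\emptyset$, $A_0=A_1=(0,0)$, and let $A_{t+1}$ be $A_t+(1,0)$ or $A_t+(0,1)$ according as $X(t-1)=0$ or $1$, for $t\ge1$. The evader started at $(0,0,0)$ satisfies $B_{t-1}=A_t$ for all $t\ge1$, so $B^\infty=\Lambda\notin F(A,R)$.
\end{remark}

\section{Jump inversion for colored orders}\label{sec:jump}

The evaders will be run by $X=D'$, while the order must be built by $D$. For a colored order $(K,c)$ let
$$\Theta(K)=\sum_{x\in K}\bigl(\eta+c(x)+\eta\bigr),$$
where $c(x)$ stands for a chain of $c(x)$ points. The elements of the $\eta$-parts are called \emph{filler}. Since $\eta$ is dense without endpoints, a filler element has no successor and is the successor of nothing; for the same reason the last point of a finite part $c(x)$ has no successor, and the first is the successor of nothing. So the blocks of $\Theta(K)$ of size at least $2$ are exactly the finite parts $c(x)$, ordered as $K$. We call them \emph{$2$-blocks} and \emph{$3$-blocks}. All other blocks are single filler points.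

\begin{lemma}\label{lem:theta}
If $(K,c)$ is a $D'$-computable colored order with domain $\omega$, then $\Theta(K)$ has a $D$-computable copy. Moreover, for every Turing functional $\Phi$ and $c_0\in\{2,3\}$ there is a Turing functional $\Psi$ such that $\Psi^D\cong\Theta(K)$ whenever $\Phi^{D'}$ is a colored order $(K,c)$ with domain $\omega$ and $c(0)=c_0$.
\end{lemma}

The oracle $D$ has only guesses about the order and the colors of $K$, and a block built on a wrong guess cannot be deleted. It can, however, be dissolved into filler by inserting points between its elements. If $D$ first believes that the point $1$ of $K$ precedes the point $0$ and later changes its mind, it declares the block built for $1$ to be filler to the left of the block of $0$, and builds a new block for $1$ on the right. To make sure that every element ends up in one of the summands $\eta+c(x)+\eta$, we always hand dissolved elements to a point of $K$ with a smaller name.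

\begin{proof}
By (F3) take $D$-computable $k_s(x,y)\in\{0,1\}$ and $c_s(x)\in\{2,3\}$ such that $\lim_sk_s(x,y)$ is $1$ if $x<_Ky$ and $0$ otherwise, and $\lim_sc_s(x)=c(x)$. We may assume $c_s(0)=c(0)$ and $k_s(0,0)=0$ for all $s$.

We build an increasing chain of finite linear orders $P_s$. At each moment a set $\{0,\dots,n\}$ of points of $K$ is \emph{active}, and the current finite order is partitioned into convex sets $I_0,\dots,I_n$. Each $I_x$ contains a set of consecutive elements, the \emph{block of $x$}; its other elements are its filler. At stage $0$ only $0$ is active and $P_0=I_0$ is a block of $c(0)$ elements. Stage $s+1$ has three steps.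
\begin{enumerate}
\item[(a)] Call an active $x$ \emph{wrong} if $c_{s+1}(x)$ differs from the size of the block of $x$, or if $k_{s+1}$ on $\{0,\dots,x\}$ is not the strict order in which $I_0,\dots,I_x$ currently stand. The point $0$ is never wrong. If there is a wrong point, let $x\ge1$ be the least one and deactivate all active $y\ge x$. All elements of such an $I_y$ become filler of $I_w$, where $I_w$ is the rightmost of $I_0,\dots,I_{x-1}$ to the left of $I_y$, or the leftmost of $I_0,\dots,I_{x-1}$ if none is to the left of $I_y$. The enlarged $I_0,\dots,I_{x-1}$ are convex and partition $P_s$.
\item[(b)] Let $\{0,\dots,n\}$ be active now. As $n$ is not wrong, $k_{s+1}$ on $\{0,\dots,n\}$ is the order of the intervals. If $k_{s+1}$ is a strict linear order on $\{0,\dots,n+1\}$, activate $n+1$: insert $c_{s+1}(n+1)$ new consecutive elements, outside all the $I_w$, at the place among them that $k_{s+1}$ prescribes. They form $I_{n+1}$ and are the block of $n+1$.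
\item[(c)] For each active $x$, add to $I_x$ a new leftmost element, a new rightmost element, and a new element between any two adjacent elements of $I_x$ that are not both in the block of $x$.
\end{enumerate}
Number the elements in order of creation. Every stage creates elements, and the order of two elements is fixed once both exist, so $P=\bigcup_sP_s$ is a $D$-computable linear order on $\omega$.

\emph{Every $x$ is, from some stage on, active and never again deactivated, with a block of size $c(x)$, and the intervals $I_0,\dots,I_x$ are then ordered as in $K$.} This holds for $x=0$. Suppose it holds below $x$, and take a stage $s+1$ so late that $0,\dots,x-1$ are never deactivated again and $k$, $c$ have reached their limits on $\{0,\dots,x\}$. After step (a), either $x$ is active and not wrong, or the active set is $\{0,\dots,x-1\}$ and step (b) activates $x$ with the final size at the final place. In both cases no point up to $x$ is wrong at a later stage, so $x$ is never deactivated.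

An element changes its interval only in step (a), and then the index of the interval strictly decreases. So every element of $P$ has a final interval. Let $I^\infty_x$ be the set of elements that end in $I_x$; these sets partition $P$. If $x<_Ky$, $u\in I_x^\infty$ and $v\in I_y^\infty$, then at a late stage $u\in I_x$, $v\in I_y$ and $I_x$ is to the left of $I_y$, so $u<v$. Thus $P=\sum_{x\in K}I_x^\infty$.

Once $x$ is permanently active, $I_x$ only grows, and $I^\infty_x$ is the union of its later values. Steps (b) and (c) insert nothing inside an active block, so the final block of $x$ stays consecutive. Consider the part of $I_x^\infty$ to the left of this block. By (c) it is nonempty and has no least element. Let $u$ be in this part, and let $v>u$ be in this part or be the first element of the block. At a late stage both lie in the convex set $I_x$; either an element of $I_x$ is already between them, or they are adjacent and (c) inserts one. So the left part is dense without a greatest element, and has type $\eta$. The same argument with the order reversed applies to the right part. Hence $I_x^\infty\cong\eta+c(x)+\eta$ and $P\cong\Theta(K)$.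

The construction uses only $k_s$, $c_s$ and $c(0)$, and by (F3) the approximations come from $\Phi$ by a recipe independent of $D$. This gives $\Psi$.
\end{proof}

\section{The order $L^Y$}\label{sec:order}

\subsection*{Components}
For $e\in\omega$ and $a,b\in\omega\cup\{\infty\}$ let $C(e,a,b)$ be the colored order
$$3\;\;2^e\;\;3\;\;2^a\;\;3\;\;2^b\;\;3,$$
where $3$ is a point of color $3$, $2^k$ is a chain of $k$ points of color $2$, and $2^\infty$ is a chain of type $\omega$ of points of color $2$. The four points of color $3$ are fences around three gaps; the first gap holds the tag $e$ and the other two hold the pair $(a,b)$. The order $L^Y$ will be $\Theta(K)$ for a shuffle $K$ of such $C(e,a,b)$. The shuffle serves two purposes. Between two different components there is a whole third one, so four consecutive $3$-blocks must belong to one component. And by Lemma~\ref{lem:shuffle} only the set of triples matters, not how often the evaders produce each triple.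

Consider what an oracle that knows the order and the successor relation of a copy of $\Theta(K)$ can observe. It eventually sees that an element has a successor, and that an element begins a chain of three successive elements. It cannot be sure, from finitely many such observations, that a block which looks like a $2$-block has no third element, or that no further block lies in a given interval. We therefore use only counts from below. In $\Theta(K)$, the elements that begin a chain of three are the first elements of $3$-blocks, and the elements with a successor are the first elements of $2$-blocks and the first two elements of $3$-blocks. If $u<v$ are the first elements of two neighboring fences with $k$ $2$-blocks between them, then exactly $k+1$ elements of the open interval $(u,v)$ have a successor: the second element of the block of $u$ and the first elements of the $k$ $2$-blocks (Figure~\ref{fig:component}).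

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \x in {-0.8,0.8,2.1,3.7,5.0,6.3,7.9,9.5} \draw[dotted,thick] (\x,0)--(\x+0.6,0);
\foreach \x in {0,0.6,1.9,2.9,3.5,4.8,6.1,7.1,7.7,8.7,9.0,9.3} \draw (\x,0) circle (0.07);
\foreach \x in {0.3,1.6,3.2,4.5,5.8,7.4} \fill (\x,0) circle (0.08);
\node at (0,-0.4) {$q_0$}; \node at (2.9,-0.4) {$q_1$};
\node at (7.1,-0.4) {$q_2$}; \node at (8.7,-0.4) {$q_3$};
\node at (1.45,0.5) {$e+1=2$}; \node at (5.0,0.5) {$a+1=3$}; \node at (7.9,0.5) {$b+1=1$};
\end{tikzpicture}
\caption{The order $\Theta(C(e,a,b))$ for $(e,a,b)=(1,2,0)$. Dotted segments are copies of $\eta$, and $q_0,\dots,q_3$ are the first elements of the four $3$-blocks. The black points are the elements with a successor that lie strictly between $q_i$ and $q_{i+1}$; there are $e+1$, $a+1$ and $b+1$ of them.}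
\label{fig:component}
\end{figure}

\subsection*{Guessing a component with tag $e$}
Fix $Y$, and let $\varphi_e^{Y'}$ be the $e$-th partial $Y'$-computable function of three arguments. We read $\varphi_e^{Y'}(u,v,0)=1$ as the claim that $u<v$, and $\varphi^{Y'}_e(u,v,1)=1$ as the claim that $v$ is the successor of $u$. The definitions below make sense for every $e$, whether or not these claims describe a linear order. Let
$$E_{e,t}=\{(u,v,i):u,v<t,\ i<2,\ \varphi_e^{Y'}(u,v,i)\text{ halts within $t$ steps with output }1\}.$$
These finite sets increase with $t$ and are uniformly $Y'$-computable. Write $u<_{e,t}v$ if $(u,v,0)\in E_{e,t}$. For $j=2,3$, say that $u$ \emph{starts a $j$-chain at $t$} if there are $u=u_1,\dots,u_j$ with $(u_i,u_{i+1},1)\in E_{e,t}$ for all $i<j$. Let $N_{e,t}(u,v)$ be the number of $w$ with $u<_{e,t}w<_{e,t}v$ that start a $2$-chain at $t$. It is finite and nondecreasing in $t$.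

To be the four fences of a component with tag $e$ is a conjunction of things that are eventually seen and things that must never be seen. We separate the two. An \emph{$e$-guess} is a quadruple $g=(q_0,q_1,q_2,q_3)\in\omega^4$, coded by a number through a fixed computable bijection.
\begin{itemize}
\item $g$ is \emph{confirmed at $t$} if $q_0<_{e,t}q_1<_{e,t}q_2<_{e,t}q_3$, each $q_i$ starts a $3$-chain at $t$, and $N_{e,t}(q_0,q_1)\ge e+1$.
\item $g$ is \emph{refuted at $t$} if $N_{e,t}(q_0,q_1)>e+1$, or some $v\ne q_1,q_2$ with $q_0<_{e,t}v<_{e,t}q_3$ starts a $3$-chain at $t$.
\end{itemize}
Since $E_{e,t}$ increases, a guess confirmed at $t$ is confirmed at all later stages, and likewise for refuted. Let $g_{e,t}$ be the guess of least code below $t$ that is confirmed and not refuted at $t$, and $g_{e,t}=\bot$ if there is none. Let $R_e=\{t\ge1:g_{e,t}\ne g_{e,t-1}\}$. Put $A_{e,t}=\bot$ if $g_{e,t}=\bot$, and, if $g_{e,t}=(q_0,q_1,q_2,q_3)$,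
$$A_{e,t}=\bigl(\max(N_{e,t}(q_1,q_2)-1,0),\ \max(N_{e,t}(q_2,q_3)-1,0)\bigr).$$
Then $(A_e,R_e)$ is a pursuit: if $t\ge1$ and $t\notin R_e$, the guess is the same at $t-1$ and $t$, so either both values of $A_e$ are $\bot$, or both are counts in the same two intervals and $A_{e,t-1}\le A_{e,t}$. As $g_{e,t}$ and $A_{e,t}$ are computed from the finite set $E_{e,t}$, these pursuits are $Y'$-computable uniformly in $e$.

\begin{definition}\label{def:L}
Let $F_e=F(A_e,R_e)$ and $S=\{(e,a,b):e\in\omega,\ (a,b)\in F_e\}$. Let $K^Y=\sum_{p\in\mathbb Q}C(h(p))$ be a shuffle of the family $C(\sigma)$, $\sigma\in S$, and let $L^Y=\Theta(K^Y)$. The convex subsets $\Theta(C(h(p)))$ of $L^Y$, and their images in a copy, are the \emph{components}; the component at $p$ has \emph{type} $h(p)$.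
\end{definition}

The sets $F_e$ are defined from $\varphi_e^{Y'}$ alone, so there is no circularity. By Lemma~\ref{lem:shuffle}, $K^Y$ is determined up to isomorphism by $S$, and by Section~\ref{sec:jump} all blocks of $L^Y$ have size at most $3$.

\section{Oracles with small jump compute no copy}\label{sec:low}

\begin{proposition}\label{prop:low}
There is no copy of $L^Y$ whose order relation and successor relation are both $Y'$-computable.
\end{proposition}

\begin{proof}
Suppose $N=(\omega,<_N)$ is such a copy, and fix an isomorphism with $L^Y$. There is $e$ such that $\varphi_e^{Y'}$ is total and $\{0,1\}$-valued, $\varphi_e^{Y'}(u,v,0)=1$ iff $u<_Nv$, and $\varphi_e^{Y'}(u,v,1)=1$ iff $v$ is the successor of $u$ in $N$. Thus every triple in $E_{e,t}$ states a fact about $N$, and every such fact appears in $E_{e,t}$ for large $t$. In particular $u$ starts a $3$-chain at some $t$ iff $u$ is the first element of a $3$-block, and $N_{e,t}(u,v)$ increases to the number $\nu(u,v)\in\omega\cup\{\infty\}$ of elements of the interval $(u,v)$ of $N$ that have a successor. Call a guess \emph{true} if it is confirmed at some stage and refuted at none.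

\medskip
\noindent\emph{Claim. A guess $(q_0,q_1,q_2,q_3)$ is true if and only if $q_0,q_1,q_2,q_3$ are, in increasing order, the first elements of the four $3$-blocks of one component whose tag is $e$.}
\medskip

Suppose the $q_i$ are as described. Then $\nu(q_0,q_1)=e+1$, so $N_{e,t}(q_0,q_1)$ reaches $e+1$ and never exceeds it. The order of the $q_i$ and their $3$-chains are eventually seen, so the guess is confirmed. Components are convex, so the only $3$-blocks that start in $(q_0,q_3)$ are those of $q_1$ and $q_2$, and the guess is never refuted.

Conversely, let the guess be true. Confirmation shows that $q_0<_Nq_1<_Nq_2<_Nq_3$ are first elements of $3$-blocks. No other $3$-block starts in $(q_0,q_3)$, since it would eventually be seen and refute the guess. If $q_0$ and $q_3$ lay in the components at rationals $p<p'$, the component at $(p+p')/2$ would lie in $(q_0,q_3)$ and contribute four starts of $3$-blocks, while there are only two. So $q_0$ and $q_3$, and by convexity all $q_i$, lie in one component, and they start its four $3$-blocks. If its tag is $e'$, then $N_{e,t}(q_0,q_1)$ increases to $e'+1$. Confirmation gives $e'+1\ge e+1$, and the absence of refutation gives $e'+1\le e+1$. This proves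 the claim.

Since $F_e\ne\emptyset$, some component has tag $e$, and true guesses exist. Let $g^*=(q_0,q_1,q_2,q_3)$ be the one of least code. Each of the finitely many guesses of smaller code is never confirmed or is refuted from some stage on, so $g_{e,t}=g^*$ for all large $t$. Hence $R_e$ is finite, $A_{e,t}\in\omega^2$ for large $t$, and $F_e=\omega^2\setminus\{\Lambda\}$ with $\Lambda=\lim_tA_{e,t}$. Let $(e,a,b)$ be the type of the component of $g^*$. It belongs to $S$, so $(a,b)\in F_e$; in particular $a$ and $b$ are finite. But $\nu(q_1,q_2)=a+1$ and $\nu(q_2,q_3)=b+1$, so $\Lambda=(a,b)$. Thus $\Lambda\in\omega^2\setminus\{\Lambda\}$, a contradiction.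
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $D'\le_TY'$. The order and the successor relation of a $D$-computable copy of $L^Y$ would be computable in $D'$, hence in $Y'$, contrary to Proposition~\ref{prop:low}.
\end{proof}

\section{Oracles with large jump compute a copy}\label{sec:high}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $D\ge_TY$, $D'\not\le_TY'$ and $X=D'$. By Lemma~\ref{lem:theta} it suffices to find an $X$-computable copy of the colored order $K^Y$.

By (F1), $X\ge_TY'$, so $X$ computes the pursuits $(A_e,R_e)$ uniformly in $e$; this is the only use of $D\ge_TY$. For $j=(e,a,b,t_0)\in\omega^4$ let $(B_{j,t})_{t\ge t_0}$ be the $X$-evader for $(A_e,R_e)$ started at $(a,b,t_0)$, and let $B_j^\infty$ be its limit. These sequences are uniformly $X$-computable. Since $X\not\le_TY'$, Proposition~\ref{prop:pursuit} with $Z=Y'$ gives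
\begin{equation}\label{eq:family}
\{B^\infty_{(e,a,b,t_0)}:a,b,t_0\in\omega\}=F_e\qquad\text{for every }e.
\end{equation}

Fix a computable $\tilde h:\mathbb Q\to\omega^4$ that is onto with dense fibers, and let $e_p$ be the first entry of $\tilde h(p)$. We give each rational $p$ a component whose second and third gaps grow as the evader $\tilde h(p)$ moves. Take names $f_{p,0},\dots,f_{p,3}$ of color $3$, and names $k_{p,i}$ ($i<e_p$), $l_{p,i}$ and $r_{p,i}$ ($i\in\omega$) of color $2$, all coded by numbers. Order the names first by $p$, and for fixed $p$ by
$$f_{p,0}<k_{p,0}<k_{p,1}<\cdots<f_{p,1}<l_{p,0}<l_{p,1}<\cdots<f_{p,2}<r_{p,0}<r_{p,1}<\cdots<f_{p,3}.$$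
Order and colors are computable on names. Let $W$ consist of all $f_{p,i}$ and $k_{p,i}$, of those $l_{p,i}$ for which the first coordinate of $B_{\tilde h(p),t}$ exceeds $i$ for some $t$, and of those $r_{p,i}$ for which the second coordinate exceeds $i$ for some $t$. Because evaders are nondecreasing, the number of $l_{p,i}$ in $W$ is the first coordinate of $B^\infty_{\tilde h(p)}$, and they form a chain of type $\omega$ if this coordinate is $\infty$; the $r_{p,i}$ realize the second coordinate in the same way. Hence
$$W\cong\sum_{p\in\mathbb Q}C(h^*(p)),\qquad h^*(p)=\bigl(e_p,B^\infty_{\tilde h(p)}\bigr).$$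
By \eqref{eq:family}, $h^*$ maps $\mathbb Q$ onto $S$. The fiber of $h^*$ over $(e,a,b)\in S$ is the union of the fibers of $\tilde h$ over those $j$ with first entry $e$ and $B_j^\infty=(a,b)$; it is a nonempty union of dense sets, hence dense. So $W\cong K^Y$ by Lemma~\ref{lem:shuffle}. The set $W$ is infinite and $X$-c.e., and (F5) gives an $X$-computable copy.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathcal L_1=L^\emptyset$. Every $D$ computes $Y=\emptyset$, so by Theorem~\ref{thm:B}, $D$ computes a copy of $\mathcal L_1$ iff $D'\not\le_T\emptyset'$, that is, iff $\deg(D)'>\mathbf 0'$. By Lemma~\ref{lem:rename} this is the condition for $\deg(D)\in\mathrm{Spec}(\mathcal L_1)$.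
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
Take $Y=\emptyset$ in the proof of Theorem~\ref{thm:B}(2). By (F1) a fixed functional computes $\emptyset'$ from $D'$. The pursuits, the evaders and the enumeration of $W$ are then given by one procedure with oracle $D'$, which is total for every $D$ since $W$ always contains the infinitely many $f_{p,i}$. Let the enumeration begin with $f_{0,0}$. This yields a functional $\Phi$ such that $\Phi^{D'}$ is a colored order on $\omega$ with $c(0)=3$ for all $D$, and $\Phi^{D'}\cong K^\emptyset$ whenever $D'\not\le_T\emptyset'$. The functional $\Psi$ that Lemma~\ref{lem:theta} assigns to $\Phi$ and $c_0=3$ satisfies $\Psi^D\cong\Theta(K^\emptyset)=\mathcal L_1$ for every nonlow $D$.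
\end{proof}

\section{Higher jumps and blocks of size two}\label{sec:higher}

With a single color there is no doubt about the size of a block, and Lemma~\ref{lem:theta} has a converse. The next lemma, the colorless case of Lemma~\ref{lem:theta} together with this converse, is due to Downey and Knight.

\begin{lemma}\label{lem:gamma}
Let $L$ be an infinite linear order and $\Gamma(L)=(\eta+2+\eta)\cdot L$. Then $D$ computes a copy of $\Gamma(L)$ if and only if $D'$ computes a copy of $L$.
\end{lemma}

\begin{proof}
If $D'$ computes a copy of $L$, apply Lemma~\ref{lem:theta} with the constant color $2$. Conversely, in a $D$-computable copy of $\Gamma(L)$ the successor relation is $D'$-computable, so the set $W$ of elements that have a successor is $D'$-c.e. Each point of $L$ contributes exactly one element to $W$, the first element of its $2$-block. So $W$ is infinite and, with the induced order, isomorphic to $L$. By (F5), $D'$ computes a copy of $L$.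
\end{proof}

Applying $\Gamma$ to $\mathcal L_1$ itself does not give the nonlow$_2$ degrees: $D'$ is nonlow for every $D$, since $D''\ge_T\emptyset''>_T\emptyset'$, so every degree lies in $\mathrm{Spec}(\Gamma(\mathcal L_1))$. This is why Theorem~\ref{thm:B} is stated relative to $Y$.

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
Let $n\ge1$, $Y=\emptyset^{(n-1)}$ and $\mathcal L=\Gamma^{n-1}(L^Y)$. Applying Lemma~\ref{lem:gamma} $n-1$ times, we see that $D$ computes a copy of $\mathcal L$ iff $D^{(n-1)}$ computes a copy of $L^Y$. By (F1), $D^{(n-1)}\ge_TY$. So Theorem~\ref{thm:B}, applied to the oracle $D^{(n-1)}$, shows that this holds iff $D^{(n)}\not\le_TY'=\emptyset^{(n)}$, that is, iff $D^{(n)}>_T\emptyset^{(n)}$. Lemma~\ref{lem:rename} turns this into the statement about the spectrum.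
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(c)]
By Lemmas~\ref{lem:rename} and~\ref{lem:gamma},
$$\deg(D)\in\mathrm{Spec}(\Gamma(K))\iff D'\text{ computes a copy of }K.$$
Suppose the condition on $K$ holds. Applying it to $X=D'\ge_T\emptyset'$, we get $\deg(D)\in\mathrm{Spec}(\Gamma(K))$ iff $D'\not\le_T\emptyset'$, so the spectrum is the set of nonlow degrees. Conversely, suppose the spectrum is this set, and let $X\ge_T\emptyset'$. By (F4) there is $D$ with $D'\equiv_TX$. Then $X$ computes a copy of $K$ iff $\deg(D)\in\mathrm{Spec}(\Gamma(K))$ iff $D'\not\le_T\emptyset'$ iff $X\not\le_T\emptyset'$.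
\end{proof}

\begin{thebibliography}{1}
\bibitem{BoolSub}
\emph{Boolean Subalgebras of the Computable Atomless Boolean Algebra},\\
\texttt{http://qcpages.qc.cuny.edu/\%7Ermiller/slides/UC2011.pdf}
\end{thebibliography}
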